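\title{Algebraic unification of intersection types is decidable}

\begin{abstract}
Algebraic unification asks whether a finite system of equations between intersection types has a solution modulo BCD subtyping. We show that this problem is decidable in deterministic exponential time; with the known lower bound it is EXPTIME-complete. If $N$ subterms of a solvable system occur to the left of an arrow, then the system has a solution whose nesting depth to the left of arrows is at most $N^2+1$. The proof measures a subtyping $\lambda\le\mu$ by the least depth of a type lying between $\lambda$ and $\mu$. On the values of the $N$ left subterms this measure takes at most $N^2+1$ relevant values, and recording only these turns a solution into a family of finite languages over a finite alphabet, whose existence is decided by a fixed-point computation. The same complexity holds for satisfiability of positive existential formulas over the algebra of types.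
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{Types, subtyping, unification}

Let $\mathbb V$ be a countably infinite set of \emph{type variables} and $\mathbb C$ a non-empty set of \emph{type constants}, disjoint from $\mathbb V$. Variables and constants are called \emph{atoms}. The set $\mathbb T$ of \emph{intersection types} is given by the grammar
\[
\sigma,\tau ::= \alpha \mid a \mid \omega \mid \sigma\to\tau \mid \sigma\cap\tau,\qquad \alpha\in\mathbb V,\ a\in\mathbb C,
\]
and arrows associate to the right. One reads $\omega$ as the type of everything, $\sigma\cap\tau$ as the type of whatever has both types, and $\sigma\to\tau$ as the type of functions that send arguments of type $\sigma$ to results of type $\tau$. \emph{BCD subtyping} is the least preorder (reflexive and transitive relation) $\le$ on $\mathbb T$ that contains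
\begin{gather*}
\sigma\le\omega,\qquad \omega\le\omega\to\omega,\qquad \sigma\cap\tau\le\sigma,\qquad \sigma\cap\tau\le\tau,\qquad \sigma\le\sigma\cap\sigma,\\
(\sigma\to\tau_1)\cap(\sigma\to\tau_2)\le\sigma\to(\tau_1\cap\tau_2)
\end{gather*}
and is closed under two rules: if $\sigma\le\sigma'$ and $\tau\le\tau'$, then $\sigma\cap\tau\le\sigma'\cap\tau'$; if $\sigma'\le\sigma$ and $\tau\le\tau'$, then $\sigma\to\tau\le\sigma'\to\tau'$. Two types are \emph{equal}, $\sigma=\tau$, if $\sigma\le\tau$ and $\tau\le\sigma$. Between types the sign $=$ always has this meaning.

The two rules make $=$ a congruence, with $\to$ antitone on the left and monotone on the right. Intersection is the greatest lower bound: if $\lambda\le\sigma$ and $\lambda\le\tau$, then $\lambda\le\lambda\cap\lambda\le\sigma\cap\tau$. Hence $\mathbb T/{=}$ is a meet-semilattice with top element $\omega$, finite intersections need no brackets, and $\sigma\le\tau$ holds if and only if $\sigma\cap\tau=\sigma$. We let the empty intersection denote $\omega$. For every finite family $(\tau_i)$,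
\begin{equation}\label{eq:dist}
\sigma\to\bigcap_i\tau_i\;=\;\bigcap_i(\sigma\to\tau_i).
\end{equation}
Here $\le$ is monotonicity on the right, and $\ge$ follows from the last axiom by induction if the family is non-empty, and from $\omega\le\omega\to\omega\le\sigma\to\omega$ if it is empty.

A \emph{substitution} is a map $S:\mathbb V\to\mathbb T$, extended homomorphically to $\mathbb T$; it fixes constants and $\omega$.

\medskip
\noindent\textbf{Algebraic unification.} Given a finite set $C$ of constraints $\sigma\doteq\tau$, where $\sigma,\tau\in\mathbb T$ may contain both variables and constants, is there a substitution $S$ with $S(\sigma)=S(\tau)$ for every constraint $\sigma\doteq\tau$ in $C$?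
\medskip

Such an $S$ is a \emph{solution} of $C$. The problem is EXPTIME-hard \cite{DMR}, where EXPTIME is the class of problems decidable in deterministic time $2^{p(n)}$ for a polynomial $p$ of the input size $n$. Whether it is decidable is posed as an open problem in \cite{slides}.

If $=$ were syntactic identity, an equation between two arrows would split into equations between their parts, and counting symbols would refute $\alpha\doteq a\to\alpha$. Modulo subtyping neither step is available: $\sigma\to\omega=\omega$ for all $\sigma$ by \eqref{eq:dist}, so arrows forget their left side, and $S(\alpha)=\omega$ solves $\alpha\doteq a\to\alpha$. Inequalities can be imposed as well, and we use $\sigma\le\tau$ as an abbreviation of the constraint $\sigma\cap\tau\doteq\sigma$; for instance $S(\alpha)=\omega\to a$ solves $\alpha\le\alpha\to a$. Subtyping itself is decidable (Lemma~\ref{lem:paths} gives a recursion), so a solution that exists is found by enumeration. The question is whether the size of a smallest solution can be bounded. A type can be large in two directions, and the next definition separates them.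

\begin{definition}\label{def:paths}
A \emph{path} is a type $\lambda_1\to\dots\to\lambda_n\to a$ with $a$ an atom and $n\ge0$, also written $(\lambda_1,\dots,\lambda_n;a)$. The $\lambda_k$ are its \emph{arguments} and $n$ is its \emph{length}. The finite set $\mathcal P(\sigma)$ of paths of a type is defined by $\mathcal P(a)=\{a\}$ for atoms $a$, $\mathcal P(\omega)=\emptyset$, $\mathcal P(\sigma\cap\tau)=\mathcal P(\sigma)\cup\mathcal P(\tau)$ and $\mathcal P(\sigma\to\tau)=\{\sigma\to\pi\mid\pi\in\mathcal P(\tau)\}$. The \emph{hereditary paths} of $\sigma$ are the paths of $\sigma$ and the hereditary paths of their arguments.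

Let $D_{-1}=\{\sigma\mid\mathcal P(\sigma)=\emptyset\}$, and for $j\ge0$ let $D_j$ be the set of types $\sigma$ such that all arguments of all paths in $\mathcal P(\sigma)$ lie in $D_{j-1}$. The types in $D_j$ are said to have \emph{left-nesting depth}, or \emph{depth}, at most $j$.
\end{definition}

Thus $a$ and $\omega\to\omega\to a$ lie in $D_0$, the type $a\to a$ lies in $D_1\setminus D_0$, and $(a\to a)\to a$ in $D_2\setminus D_1$. Depth is a property of the syntax: $(\omega\to a)\cap(a\to a)$ is not in $D_0$ but equals $\omega\to a$.

Every type equals the intersection of its paths. If the arguments were drawn from a fixed finite set, a type would be a finite set of words and a system of constraints would be a system of conditions on finite languages, of the kind that automata handle. But the arguments are themselves unknown types, compared with one another contravariantly, and their arguments are again unknown types. One might guess that this nesting can store an unbounded computation and that the problem is undecidable. Theorem~\ref{thm:B} shows that the nesting is never needed beyond a polynomial depth.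

\subsection*{Results}

For an instance $C$ let $m$ be the number of distinct subterms of the types in $C$, and let $N$ be the number of distinct subterms that occur as the left argument of an arrow.

\begin{theorem}\label{thm:A}
Algebraic unification is decidable in deterministic time $2^{O(m(N^2+1))}$. With the EXPTIME-hardness of \cite{DMR}, it is EXPTIME-complete.
\end{theorem}

\begin{theorem}\label{thm:B}
If $C$ is solvable, then it has a solution whose values lie in $D_{N^2+1}$ and have only hereditary paths of length less than $2^{m(N^2+2)}$. For every $N\ge1$ there is a solvable instance, with $N$ subterms occurring as the left argument of an arrow, all of whose solutions need depth at least $N$: no solution has all its values in $D_{N-1}$.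
\end{theorem}

\begin{theorem}\label{thm:C}
Satisfiability over $(\mathbb T/{=},\le,\cap,\to,\omega,\text{constants})$ of positive existential formulas, built with $\wedge,\vee,\exists$ from $\sigma=\tau$ and $\sigma\le\tau$, is EXPTIME-complete.
\end{theorem}

Section~\ref{sec:paths} reduces subtyping to a comparison of paths, proves the lower bound in Theorem~\ref{thm:B}, and introduces interpolants. Section~\ref{sec:idea} brings instances into a flat form and works out the case $N=1$. Section~\ref{sec:cert} defines certificates, which are families of finite languages over a finite alphabet. A system is solvable if and only if it has a certificate (Sections~\ref{sec:sol2cert} and~\ref{sec:cert2sol}), and the existence of a certificate is decidable (Section~\ref{sec:decide}). Section~\ref{sec:proofs} counts the cost and derives the three theorems.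

\section{Subtyping through paths}\label{sec:paths}

For paths write $(\lambda_1,\dots,\lambda_n;a)\sqsubseteq(\mu_1,\dots,\mu_{n'};b)$ if $n=n'$, $a=b$ and $\mu_k\le\lambda_k$ for all $k$. The relation $\sqsubseteq$ is a preorder because $\le$ is, and $\pi\sqsubseteq\pi'$ implies $\pi\le\pi'$ by the arrow rule.

\begin{lemma}\label{lem:paths}
\textup{(a)} $\sigma=\bigcap\mathcal P(\sigma)$ for every type $\sigma$.
\textup{(b)} $\sigma\le\tau$ if and only if for every $\pi'\in\mathcal P(\tau)$ there is $\pi\in\mathcal P(\sigma)$ with $\pi\sqsubseteq\pi'$.
\end{lemma}

\begin{proof}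
(a) Induction on $\sigma$. Atoms, $\omega$ and intersections follow from the definition of $\mathcal P$. For an arrow, $\sigma\to\tau=\sigma\to\bigcap\mathcal P(\tau)=\bigcap\mathcal P(\sigma\to\tau)$ by the induction hypothesis and \eqref{eq:dist}.

(b) Write $\sigma\mathrel R\tau$ for the condition on paths. If $\sigma\mathrel R\tau$, then $\bigcap\mathcal P(\sigma)$ lies below every path of $\tau$, so $\sigma\le\tau$ by (a). For the converse we show $\sigma\mathrel R\tau$ by induction on the derivation of $\sigma\le\tau$. The relation $R$ is reflexive and transitive since $\sqsubseteq$ is. In each axiom the path set of the right side is contained in that of the left side: it is empty for $\omega$ and for $\omega\to\omega$; it is a subset for $\sigma\cap\tau\le\sigma$, $\sigma\cap\tau\le\tau$ and $\sigma\le\sigma\cap\sigma$; and $(\sigma\to\tau_1)\cap(\sigma\to\tau_2)$ has the same paths as $\sigma\to(\tau_1\cap\tau_2)$. If $\sigma\mathrel R\sigma'$ and $\tau\mathrel R\tau'$, then a path of $\sigma'\cap\tau'$ is a path of $\sigma'$ or of $\tau'$ and so lies $\sqsubseteq$-above a path of $\sigma$ or of $\tau$. Finally let $\sigma'\le\sigma$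 and $\tau\mathrel R\tau'$. A path of $\sigma'\to\tau'$ has the form $\sigma'\to\pi'$ with $\pi'\in\mathcal P(\tau')$; take $\pi\in\mathcal P(\tau)$ with $\pi\sqsubseteq\pi'$; then $\sigma\to\pi\sqsubseteq\sigma'\to\pi'$.
\end{proof}

By (b), $\omega\le\sigma$ holds exactly when $\mathcal P(\sigma)=\emptyset$, so $D_{-1}$ is the set of types equal to $\omega$. We have $D_{-1}\subseteq D_0$ because the condition defining $D_0$ is vacuous for an empty path set, and $D_{j-1}\subseteq D_j$ implies $D_j\subseteq D_{j+1}$. Arguments of paths of $\sigma$ are proper subterms of $\sigma$, so induction on size gives $\bigcup_jD_j=\mathbb T$. Each $D_j$ is closed under finite intersections, since the path set of an intersection is the union of the path sets.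

\begin{lemma}[Descent]\label{lem:descent}
If $\tau\in D_j$ and $\tau=\lambda\to a$ with $a$ an atom, then $j\ge0$ and $\lambda$ equals a type in $D_{j-1}$.
\end{lemma}

\begin{proof}
The only path of $\lambda\to a$ is $(\lambda;a)$. From $\tau\le\lambda\to a$ and Lemma~\ref{lem:paths}(b) we get a path $(\mu;a)\in\mathcal P(\tau)$ with $\lambda\le\mu$. In particular $\mathcal P(\tau)\ne\emptyset$, so $j\ge0$ and $\mu\in D_{j-1}$. From $\lambda\to a\le\tau$ we get $(\lambda;a)\sqsubseteq(\mu;a)$, that is, $\mu\le\lambda$.
\end{proof}

\begin{example}[Two obstructions]\label{ex:obstructions}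
The constraint $\alpha\doteq a\cap(a\to\alpha)$ is unsolvable because paths have finite length. By Lemma~\ref{lem:paths}(b), equal types have paths of the same lengths. The right side has a path, so $S(\alpha)$ has a longest path, of length $n$ say, and then the right side has a path of length $n+1$.

The constraint $\alpha\doteq\alpha\to a$ is unsolvable because depth is finite. If $j$ is least such that $S(\alpha)$ equals a type in $D_j$, then Lemma~\ref{lem:descent} with $\lambda=S(\alpha)$ shows that $j\ge0$ and that $S(\alpha)$ equals a type in $D_{j-1}$.
\end{example}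

A decision procedure must detect both obstructions. The first will be handled by a least fixed point, the second by the levels of a certificate.

\begin{proposition}\label{prop:lower}
Let $N\ge1$ and let $C$ consist of $\alpha_0\doteq a$ and $\alpha_{i+1}\doteq\alpha_i\to a$ for $0\le i<N$. Then $C$ is solvable, exactly $N$ subterms of $C$ occur as the left argument of an arrow, and for no solution $S$ does $S(\alpha_N)$ equal a type in $D_{N-1}$.
\end{proposition}

\begin{proof}
The constraints define a solution by recursion on $i$, and the left arguments are $\alpha_0,\dots,\alpha_{N-1}$. Suppose that $S(\alpha_N)$ equals a type in $D_{N-1}$. Since $S(\alpha_{i+1})=S(\alpha_i)\to a$, Lemma~\ref{lem:descent} shows for $i=N-1,\dots,0$ in turn that $S(\alpha_i)$ equals a type in $D_{i-1}$. For $i=0$ this says $a=\omega$, which is false as $\mathcal P(a)\ne\emptyset$.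
\end{proof}

Depth is not invariant under $=$, and what we need to control is not the depth of single types but the depth at which one type is seen to lie below another. For $j\ge-1$ write $\lambda\le_j\mu$ if there is $\nu\in D_j$ with $\lambda\le\nu\le\mu$; such a $\nu$ is an \emph{interpolant} of depth at most $j$. Let $\le_\infty$ be $\le$. Then $\lambda\le_j\lambda$ says that $\lambda$ equals a type in $D_j$. The relations $\le_j$ increase with $j$; the union of those with finite $j$ is $\le$, because $\lambda$ is an interpolant for $\lambda\le\mu$; and
\begin{equation}\label{eq:absorb}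
\lambda'\le\lambda\le_j\mu\le\mu'\quad\text{implies}\quad\lambda'\le_j\mu'\qquad(-1\le j\le\infty).
\end{equation}
Passing to arguments reverses the order and lowers the depth of the interpolant by one.

\begin{lemma}\label{lem:interp}
If $\sigma\le_j\tau$ with $0\le j<\infty$ and $(\lambda_1,\dots,\lambda_n;a)\in\mathcal P(\tau)$, then there is $(\mu_1,\dots,\mu_n;a)\in\mathcal P(\sigma)$ with $\lambda_k\le_{j-1}\mu_k$ for all $k$.
\end{lemma}

\begin{proof}
Let $\sigma\le\nu\le\tau$ with $\nu\in D_j$. Lemma~\ref{lem:paths}(b) applied to $\nu\le\tau$ gives $(\nu_1,\dots,\nu_n;a)\in\mathcal P(\nu)$ with $\lambda_k\le\nu_k$, and applied to $\sigma\le\nu$ it gives $(\mu_1,\dots,\mu_n;a)\in\mathcal P(\sigma)$ with $\nu_k\le\mu_k$. The $\nu_k$ lie in $D_{j-1}$.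
\end{proof}

\section{Flat systems and the case of one argument variable}\label{sec:idea}

\subsection*{Flattening}

Fix an instance $C$ and let $A$ be the finite, possibly empty, set of constants occurring in it. For each subterm $\sigma$ of $C$ take a new unknown $x_\sigma$, and let $X$ be the set of these, so $|X|=m$. The \emph{flat system} $\Sigma$ consists of the equations
\[
x_\omega\doteq\omega,\qquad x_a\doteq a,\qquad x_{\sigma\cap\tau}\doteq x_\sigma\cap x_\tau,\qquad x_{\sigma\to\tau}\doteq x_\sigma\to x_\tau
\]
for the subterms of $C$ of the respective forms ($a\in A$), and of $x_\sigma\doteq x_\tau\cap x_\tau$ for each constraint $\sigma\doteq\tau$ in $C$; the last form saves a separate kind of equation. A \emph{solution of $\Sigma$} is a map $S:X\to\mathbb T$ that makes all equations true and whose values contain only atoms from $A$. The restriction to $A$ leaves finitely many atoms in which a path can end. The \emph{argument variables} are the elements of $L=\{y\mid(x\doteq y\to z)\in\Sigma\}$, so $|L|=N$.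

\begin{lemma}\label{lem:flat}
If $C$ is solvable, then so is $\Sigma$. If $S'$ solves $\Sigma$, then the substitution with $S(\alpha):=S'(x_\alpha)$ for the variables $\alpha$ of $C$ and $S(\alpha):=\omega$ for all other variables solves $C$.
\end{lemma}

\begin{proof}
Let $S$ solve $C$, and let $\theta$ replace all atoms outside $A$ by $\omega$. Replacing atoms by types sends instances of the axioms and rules of $\le$ to instances of the same axioms and rules, so $\theta$ preserves $\le$ and $=$. Put $S'(x_\sigma):=\theta(S(\sigma))$. The equations for subterms hold because $\theta\circ S$ is homomorphic and fixes $\omega$ and the constants in $A$. For a constraint $\sigma\doteq\tau$ we have $S'(x_\sigma)=S'(x_\tau)=S'(x_\tau)\cap S'(x_\tau)$.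

Conversely, induction on $\sigma$ gives $S(\sigma)=S'(x_\sigma)$ for all subterms $\sigma$ of $C$, because $=$ is a congruence. Hence $S(\sigma)=S'(x_\sigma)=S'(x_\tau)=S(\tau)$ for each constraint.
\end{proof}

If $A=\emptyset$, the constant map $\omega$ solves $\Sigma$; all difficulty comes from constants. In examples we write $\sigma$ for $x_\sigma$.

\subsection*{One argument variable}

Let $L=\{y\}$ and let $S$ be a solution with $S(y)\ne\omega$. We want to replace $S$ by finite data from which a solution can be rebuilt. Equations with $\omega$, constants and $\cap$ do not look at arguments, and an equation $x\doteq y\to z$ only prefixes $S(y)$ to paths. So a first attempt records of an argument $\lambda$ only whether $\lambda\le S(y)$. Give $\lambda$ the class $\mathsf b$ (below) if so and the class $\infty$ if not, with $\mathsf b<\infty$, and let $U_\sigma$ be the set of words obtained from a path of $\sigma$ by replacing each argument by its class or a smaller class. Smaller classes are admitted because a path stays above $\sigma$ when its arguments decrease; with them, $\sigma\le\tau$ implies $U_\tau\subseteq U_\sigma$, so the sets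 $U(x)=U_{S(x)}$ satisfy $U(x)=U(x')\cup U(x'')$ for $x\doteq x'\cap x''$ and $U(x)=\mathsf b\,U(z)$ for $x\doteq y\to z$.

These language equations are too weak: $U(\alpha)=\{\mathsf ba\}$ satisfies them for the unsolvable constraint $\alpha\doteq\alpha\to a$. To rebuild a solution we must interpret $\mathsf b$ by the new value of $y$, and this value is assembled from words that contain $\mathsf b$. What has been lost is the finiteness of depth.

Let $j\ge0$ be least such that $S(y)$ equals a type $\tau\in D_j$. If $j=0$, all arguments of paths of $\tau$ equal $\omega$ and have class $\infty$, so $U(y)$ is closed under replacing every $\mathsf b$ by $\infty$, and the value of $y$ can be built without using $\mathsf b$. Now let $j\ge1$ and split $\mathsf b$ into two classes $0<1$: an argument $\lambda$ has class $0$ if $\lambda\le_{j-1}S(y)$, and class $1$ if $\lambda\le S(y)$ but not $\lambda\le_{j-1}S(y)$. By the choice of $j$ the type $S(y)$ has class $1$, so $U(x)=\{0,1\}\,U(z)$ for $x\doteq y\to z$. The arguments of paths of $\tau$ lie in $D_{j-1}$; such a type is its own interpolant, so its class is $0$ or $\infty$. A symbol $1$ in a word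 of $U(y)=U_\tau$ therefore stands in the place of an argument of class $\infty$:
\begin{quote}
$(*)$ if $q\in U(y)$ and $q'$ arises from $q$ by replacing every $1$ by $\infty$, then $q'\in U(y)$.
\end{quote}
Now the classes can be interpreted one after the other. Interpret $\infty$ by $\omega$. Interpret $0$ by the intersection $E_0$ of the words of $U(y)$ read as paths with all arguments $\omega$. Interpret $1$ by the intersection $E_1$ of the words $q'$, for $q\in U(y)$, which use only the interpretations of $0$ and $\infty$. Let $S'(x)$ be the intersection of the interpreted words of $U(x)$. Raising an argument to $\omega$ makes a path smaller, so $E_0\le E_1\le S'(y)$, and $(*)$ gives $S'(y)\le E_1$. For $x\doteq y\to z$ we get $S'(x)=(E_0\to S'(z))\cap(E_1\to S'(z))=E_1\to S'(z)=S'(y)\to S'(z)$ by \eqref{eq:dist}. The other equations hold by the language equations. So $S'$ is a solution with values in $D_2$, whatever $j$ was.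

\begin{example}\label{ex:collapse}
Let $\tau_0:=\omega\to a$ and $\tau_{k+1}:=\tau_k\to a$. Then $\tau_j\in D_j$, and $\tau_j$ equals no type in $D_{j-1}$ by $j$ applications of Lemma~\ref{lem:descent}, since $\tau_0\ne\omega$. We have $\tau_0\le\tau_1$, and $\tau_{k-2}\le\tau_{k-1}$ implies $\tau_k\le\tau_{k-1}$ and then $\tau_k\le\tau_{k+1}$; hence $\tau_{j-1}\le\tau_j$ for all odd $j$. So $S(\alpha)=\tau_j$ solves $\alpha\to a\le\alpha$ for odd $j$. The argument $\tau_{j-1}$ has class $0$, so $U(\alpha)=\{0a\}$ and $U(\alpha\to a)=\{0a,1a\}$. We obtain $E_0=\tau_0$ and $E_1=\tau_1$: the solution of depth $j$ collapses to $S'(\alpha)=\tau_1$.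
\end{example}

The depths $0,\dots,j-1$ could be merged because the relation $S(y)\le_{j'}S(y)$ does not change while $j'$ runs through them. With $N$ argument variables an argument has a class with respect to each of them, and this applies to the arguments $S(y)$ themselves. So we must follow the relations $S(y)\le_jS(z)$ for all $N^2$ pairs. They grow with $j$ and thus change at most $N^2$ times; the intervals between changes are the \emph{levels}.

\section{Certificates}\label{sec:cert}

\begin{definition}\label{def:frame}
A \emph{frame} is a pair $(r,\rho)$ with $0\le r\le N^2$ and $\rho:L\times L\to\{0,\dots,r,\infty\}$. A \emph{profile} is a map $\kappa:L\to\{0,\dots,r,\infty\}$, and $K$ is the set of profiles, ordered pointwise. For $y\in L$ let $\hat y=\rho(y,\cdot)\in K$. For $-1\le i\le r$ the \emph{truncation} $\kappa^{[i]}$ is given by $\kappa^{[i]}(w)=\kappa(w)$ if $\kappa(w)\le i$ and $\kappa^{[i]}(w)=\infty$ otherwise. \emph{Words} are the elements $q=\kappa_1\cdots\kappa_na$ of $K^*A$, with length $|q|=n$ and truncations $q^{[i]}=\kappa_1^{[i]}\cdots\kappa_n^{[i]}a$.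
\end{definition}

A profile stands for an argument $\lambda$, the number $\kappa(w)$ being the first level at which $\lambda$ is seen to lie below the value of $w$; the profile $\hat y$ stands for the value of $y$. Truncation at $i$ forgets what is seen only above level $i$. From the definition,
\begin{equation}\label{eq:trunc}
q^{[r]}=q,\qquad \kappa^{[-1]}\equiv\infty,\qquad (q^{[i]})^{[l]}=q^{[\min(i,l)]},\qquad |q^{[i]}|=|q|.
\end{equation}
If $L=\emptyset$, then $K$ consists of the empty map alone.

\begin{definition}\label{def:cert}
A \emph{certificate} is a frame together with finite sets $U(x)\subseteq K^*A$ for $x\in X$ such that: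
\begin{itemize}
\item[(U1)] $U(x)=\emptyset$ if $x\doteq\omega$ is in $\Sigma$, and $U(x)=\{a\}$ if $x\doteq a$ is in $\Sigma$;
\item[(U2)] $U(x)=U(y)\cup U(z)$ if $x\doteq y\cap z$ is in $\Sigma$;
\item[(U3)] $U(x)=\{\kappa q\mid\kappa\in K,\ \kappa\le\hat y,\ q\in U(z)\}$ if $x\doteq y\to z$ is in $\Sigma$;
\item[(U4)] $U(y)=\emptyset$ if $y\in L$ and $\rho(y,y)=\infty$;
\item[(U5)] if $y,z\in L$, $\rho(y,z)=i<\infty$ and $q\in U(z)$, then $q^{[i-1]}\in U(y)$.
\end{itemize}
\end{definition}

Conditions (U1)--(U3) translate $\Sigma$; by (U2), a constraint $\sigma\le\tau$ amounts to $U(\tau)\subseteq U(\sigma)$. Condition (U5) is the counterpart of Lemma~\ref{lem:interp}, and for $N=1$, $\rho(y,y)=1$ it is $(*)$. Condition (U4) says that a value other than $\omega$ lies below itself at some level.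

\begin{example}\label{ex:reject}
The constraint $\alpha\doteq\alpha\to a$ has no certificate. By (U1)--(U3), $U(\alpha)=\{\kappa a\mid\kappa\le\hat\alpha\}$ contains $\hat\alpha a$, so $i=\rho(\alpha,\alpha)$ is finite by (U4). By (U5), $\hat\alpha^{[i-1]}\le\hat\alpha$, but $\hat\alpha^{[i-1]}(\alpha)=\infty$. Without (U4), $\rho\equiv\infty$ and $U(\alpha)=Ka$ would pass. The constraint $\alpha\doteq a\cap(a\to\alpha)$ shows that finiteness of the sets is needed: with $r=0$ and $\rho(a,a)=0$, the infinite set $U(\alpha)=0^*a$ and the sets that it determines satisfy (U1)--(U5).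
\end{example}

\begin{example}\label{ex:two}
Consider $\alpha\to a\le\alpha$ and $\alpha\le\gamma\to a$, with $L=\{\alpha,\gamma\}$. The conditions ask for $U(\gamma\to a)\subseteq U(\alpha)\subseteq U(\alpha\to a)$. Every certificate has $r\ge1$: we have $\hat\gamma a\in U(\alpha)$, so $i=\rho(\alpha,\alpha)<\infty$; then $\hat\gamma^{[i-1]}a\in U(\alpha)\subseteq U(\alpha\to a)$ gives $\hat\gamma^{[i-1]}(\alpha)\le i$, so $\rho(\gamma,\alpha)\le i-1$. Write profiles as pairs $(\kappa(\alpha),\kappa(\gamma))$ and take $r=1$, $\hat\alpha=(1,\infty)$, $\hat\gamma=(0,0)$, $U(\alpha)=\{(0,0)a\}$, $U(\gamma)=\{(\infty,\infty)a\}$. Then $U(\gamma\to a)=\{(0,0)a\}$ and $U(\alpha\to a)=\{\kappa a\mid\kappa\le(1,\infty)\}$, so the inclusions hold. Condition (U5) holds for $\rho(\alpha,\alpha)=1$ as $(0,0)^{[0]}=(0,0)$, and for $\rho(\gamma,\alpha)=\rho(\gamma,\gamma)=0$ as $(\infty,\infty)a\in U(\gamma)$.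
\end{example}

\section{From a solution to a certificate}\label{sec:sol2cert}

\begin{proposition}\label{prop:sol2cert}
If $\Sigma$ has a solution, then a certificate exists.
\end{proposition}

\begin{proof}
Let $S$ be a solution.

\emph{Levels.} For $0\le j\le\infty$ let $\Theta_j=\{(y,z)\in L\times L\mid S(y)\le_jS(z)\}$. The sets $\Theta_0\subseteq\Theta_1\subseteq\cdots$ are subsets of a set with $N^2$ elements, and their union is $\Theta_\infty$. Let $j_0=0$, and let $j_1<\dots<j_r$ be all $j\ge1$ with $\Theta_j\ne\Theta_{j-1}$; then $r\le N^2$. Level $i$ is the interval of depths from $j_i$ to $e_i$, where $e_i=j_{i+1}-1$ for $0\le i<r$ and $e_r=\infty$. The chain is constant on each level, and the top of one level lies just under the bottom of the next: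
\begin{equation}\label{eq:levels}
\Theta_{e_i}=\Theta_{j_i}\quad(0\le i\le r),\qquad e_{i-1}=j_i-1\quad(1\le i\le r).
\end{equation}

\emph{Profiles.} For $\lambda\in\mathbb T$ and $w\in L$ let $\kappa_\lambda(w)$ be the least $i\le r$ with $\lambda\le_{e_i}S(w)$ if $S(w)\ne\omega$ and $\lambda\le S(w)$; such an $i$ exists because $e_r=\infty$. Otherwise let $\kappa_\lambda(w)=\infty$. By \eqref{eq:absorb}, $\lambda\le\mu$ implies $\kappa_\lambda\le\kappa_\mu$, so equal types have the same profile. Moreover $\kappa_\omega\equiv\infty$, since $\omega\le S(w)$ forces $S(w)=\omega$. Put $\rho(y,z)=\kappa_{S(y)}(z)$, so that $\hat y=\kappa_{S(y)}$.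

\emph{Languages.} For a type $\sigma$ with atoms in $A$ let $U_\sigma$ be the set of words $\kappa_1\cdots\kappa_na$ for which some $(\lambda_1,\dots,\lambda_n;a)\in\mathcal P(\sigma)$ satisfies $\kappa_k\le\kappa_{\lambda_k}$ for all $k$. This set is finite since $\mathcal P(\sigma)$ and $K$ are. If $\sigma\le\tau$, then $U_\tau\subseteq U_\sigma$: when a word is witnessed by $(\lambda_1,\dots,\lambda_n;a)\in\mathcal P(\tau)$, Lemma~\ref{lem:paths}(b) gives $(\mu_1,\dots,\mu_n;a)\in\mathcal P(\sigma)$ with $\lambda_k\le\mu_k$, and $\kappa_k\le\kappa_{\lambda_k}\le\kappa_{\mu_k}$. So $U_\sigma$ depends only on $\sigma$ up to $=$. The definition of $\mathcal P$ gives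
\[
U_\omega=\emptyset,\quad U_a=\{a\},\quad U_{\sigma\cap\tau}=U_\sigma\cup U_\tau,\quad U_{\sigma\to\tau}=\{\kappa q\mid\kappa\le\kappa_\sigma,\ q\in U_\tau\}.
\]
Put $U(x)=U_{S(x)}$. Since $S$ solves $\Sigma$ and $\hat y=\kappa_{S(y)}$, these identities are (U1)--(U3). If $\rho(y,y)=\infty$, then $S(y)=\omega$ because $S(y)\le S(y)$, and (U4) follows.

\emph{Condition} (U5). Let $\rho(y,z)=i<\infty$ and let $q=\kappa_1\cdots\kappa_na\in U(z)$ be witnessed by $(\lambda_1,\dots,\lambda_n;a)\in\mathcal P(S(z))$. We have $(y,z)\in\Theta_{e_i}$, hence $S(y)\le_{j_i}S(z)$ by \eqref{eq:levels}, and $0\le j_i<\infty$. Lemma~\ref{lem:interp} gives $(\mu_1,\dots,\mu_n;a)\in\mathcal P(S(y))$ with $\lambda_k\le_{j_i-1}\mu_k$. This path witnesses $q^{[i-1]}\in U(y)$ once we show $\kappa_k^{[i-1]}\le\kappa_{\mu_k}$ for all $k$.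

If $i=0$, then $\lambda_k\le_{-1}\mu_k$, so $\mu_k=\omega$ and $\kappa_{\mu_k}\equiv\infty$, and there is nothing to show. Let $i\ge1$ and let $w\in L$ with $l=\kappa_{\mu_k}(w)<\infty$. Then $S(w)\ne\omega$ and $\lambda_k\le_{e_{i-1}}\mu_k\le S(w)$ by \eqref{eq:levels}, so $\kappa_{\lambda_k}(w)\le i-1$ by \eqref{eq:absorb}. From $\lambda_k\le\mu_k$ we also have $\kappa_{\lambda_k}(w)\le l$. Hence $\kappa_k(w)\le\kappa_{\lambda_k}(w)\le\min(l,i-1)$, and $\kappa_k^{[i-1]}(w)=\kappa_k(w)\le l$.
\end{proof}

Both ends of a level are used. Profiles are measured against the tops $e_i$, so that every depth falls into some level. A pair of argument variables at level $i$ has an interpolant already at the bottom $j_i$, and only for this reason does the loss of one unit of depth in Lemma~\ref{lem:interp} become the loss of a whole level. The convention $\kappa_\lambda(w)=\infty$ for $S(w)=\omega$ serves the case $i=0$, which needs $\kappa_\omega\equiv\infty$.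

\section{From a certificate to a solution}\label{sec:cert2sol}

We must assign a type $g(\kappa)$ to each profile so that $g$ is monotone and $g(\hat y)$ is the new value of $y$. If $\kappa(y)=i<\infty$, then $g(\kappa)$ should lie below the value of $y$ through an interpolant of level $i$. We build one canonical interpolant $E_i(y)$, of depth at most $i$, from the truncated words of $U(y)$, and let $g(\kappa)$ be the largest type below all the interpolants that $\kappa$ prescribes.

\begin{proposition}\label{prop:cert2sol}
Given a certificate with frame $(r,\rho)$, the system $\Sigma$ has a solution with values in $D_{r+1}$ such that every hereditary path of a value has the length of a word in $\bigcup_xU(x)$.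
\end{proposition}

\begin{proof}
For $\kappa\in K$, words $q$, $y\in L$ and $0\le i\le r$ define
\begin{gather*}
g(\kappa):=\bigcap\{E_{\kappa(y)}(y)\mid y\in L,\ \kappa(y)<\infty\},\qquad E_i(y):=\bigcap_{q\in U(y)}[\![q^{[i-1]}]\!],\\
[\![\kappa_1\cdots\kappa_na]\!]:=g(\kappa_1)\to\dots\to g(\kappa_n)\to a .
\end{gather*}
All intersections are finite because the sets $U(y)$ are. The definition is a recursion on $i$: the type $E_i(y)$ uses only types $g(\kappa^{[i-1]})$, and these use only types $E_l(w)$ with $l\le i-1$. By induction $E_i(y)\in D_i$, since the arguments of its paths are intersections of types in $D_l$ with $l\le i-1$, or the empty intersection $\omega$. Hence $g(\kappa)\in D_r$, and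
\[
S(x):=\bigcap_{q\in U(x)}[\![q]\!]
\]
lies in $D_{r+1}$. The paths of $S(x)$ and of the types $g(\kappa)$ have the form $[\![q^{[i]}]\!]$ with $q\in\bigcup_xU(x)$ and $-1\le i\le r$, and their arguments again have the form $g(\kappa)$. This gives the statement on hereditary paths.

(i) \emph{$E_i(y)\le E_l(y)\le S(y)$ for $0\le i\le l\le r$.} The conjuncts of $g(\kappa^{[i-1]})$ are the $E_{\kappa(w)}(w)$ with $\kappa(w)\le i-1$. They are among the conjuncts of $g(\kappa^{[l-1]})$, which are among those of $g(\kappa)$. So $g(\kappa)\le g(\kappa^{[l-1]})\le g(\kappa^{[i-1]})$, and $[\![q^{[i-1]}]\!]\le[\![q^{[l-1]}]\!]\le[\![q]\!]$ by contravariance. Intersect over $q\in U(y)$.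

(ii) \emph{$\kappa\le\kappa'$ implies $g(\kappa)\le g(\kappa')$.} If $\kappa'(y)<\infty$, then $\kappa(y)\le\kappa'(y)$, so $g(\kappa)\le E_{\kappa(y)}(y)\le E_{\kappa'(y)}(y)$ by (i). Intersect over all such $y$.

(iii) \emph{$g(\hat y)=S(y)$ for $y\in L$.} If $\rho(y,y)<\infty$, then $g(\hat y)\le E_{\rho(y,y)}(y)\le S(y)$ by (i). If $\rho(y,y)=\infty$, then $S(y)$ is $\omega$ by (U4). So $g(\hat y)\le S(y)$ in both cases. Conversely, let $z\in L$ with $i=\rho(y,z)<\infty$. For $q\in U(z)$ we have $q^{[i-1]}\in U(y)$ by (U5), so $S(y)\le[\![q^{[i-1]}]\!]$. Hence $S(y)\le E_i(z)$, and intersecting over all such $z$ gives $S(y)\le g(\hat y)$.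

Now $S$ solves $\Sigma$. For $x\doteq\omega$ and $x\doteq a$, (U1) makes $S(x)$ the empty intersection and $[\![a]\!]=a$, respectively. For $x\doteq y\cap z$, (U2) gives $S(x)=S(y)\cap S(z)$. For $x\doteq y\to z$, (U3) gives $S(x)=\bigcap\{g(\kappa)\to[\![q]\!]\mid\kappa\le\hat y,\ q\in U(z)\}$. If $\kappa\le\hat y$, then $g(\hat y)\to[\![q]\!]\le g(\kappa)\to[\![q]\!]$ by (ii), so the conjuncts with $\kappa=\hat y$ suffice. With \eqref{eq:dist} and (iii),
\[
S(x)=\bigcap_{q\in U(z)}\bigl(g(\hat y)\to[\![q]\!]\bigr)=g(\hat y)\to S(z)=S(y)\to S(z).\qedhere
\]
\end{proof}

For the certificate of Example~\ref{ex:two} the construction gives $E_0(\alpha)=E_0(\gamma)=g((0,0))=\omega\to a$, and so $S(\alpha)=(\omega\to a)\to a$ and $S(\gamma)=\omega\to a$.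

\section{Deciding whether a frame has a certificate}\label{sec:decide}

Fix a frame $(r,\rho)$. A family of sets $U(x)$ is the same as a labeling $v:K^*A\to2^X$, with $v(q)=\{x\mid q\in U(x)\}$, and the sets are finite if and only if $v(q)=\emptyset$ for all but finitely many $q$. View $K^*A$ as a forest with roots $a\in A$ in which the children of $q$ are the words $\kappa q$. Conditions (U1)--(U4) are local: they concern the label of one node, or the labels of a node and a child. Condition (U5) is not, since $q^{[i-1]}$ lies in general on a different branch than $q$. But $(\kappa q)^{[i]}=\kappa^{[i]}q^{[i]}$, so while we walk along a branch the $r+2$ truncations walk along their own branches in step. We therefore carry the labels of all truncations as one state.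

A \emph{tuple} is a sequence $t=(t_{-1},t_0,\dots,t_r)$ of subsets of $X$; it stands for the labels of $q^{[-1]},\dots,q^{[r]}$. Let $\bar\emptyset$ be the tuple of empty sets. For $-1\le i\le r$ let $t{\downarrow}i$ be the tuple with $(t{\downarrow}i)_l=t_{\min(i,l)}$; it stands for the labels of the truncations of $q^{[i]}$.

\begin{definition}\label{def:tuples}
In the following, $i$ ranges over $-1,\dots,r$.
\begin{itemize}
\item A tuple $t$ is \emph{good} if for all $i$: $x\notin t_i$ for $x\doteq\omega$ in $\Sigma$; $x\in t_i\Leftrightarrow(y\in t_i$ or $z\in t_i)$ for $x\doteq y\cap z$ in $\Sigma$; $y\notin t_i$ for $y\in L$ with $\rho(y,y)=\infty$; and $z\in t_i$ and $\rho(y,z)=l<\infty$ imply $y\in t_{\min(i,l-1)}$.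
\item A tuple $t$ is \emph{initial for $a\in A$} if $t_{-1}=\dots=t_r$ and this set contains $x$, for $x\doteq b$ in $\Sigma$ with $b\in A$, exactly if $b=a$, and contains no $x$ with $x\doteq y\to z$ in $\Sigma$.
\item For $\kappa\in K$ write $t\xrightarrow{\kappa}t'$ if for all $i$: $x\notin t'_i$ for $x\doteq b$ in $\Sigma$ with $b\in A$; and $x\in t'_i\Leftrightarrow(\kappa^{[i]}\le\hat y$ and $z\in t_i)$ for $x\doteq y\to z$ in $\Sigma$.
\end{itemize}
For a set $G$ of tuples let $\Phi(G)$ be the set of good $t$ such that for all $i$ and all $\kappa\in K$ there is $t'\in G$ with $t{\downarrow}i\xrightarrow{\kappa}t'$. Let $F_0=\{\bar\emptyset\}$, $F_{n+1}=\Phi(F_n)$ and $F=\bigcup_nF_n$.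
\end{definition}

Thus $t\in F_n$ means that the labeling can be continued from $t$, whatever truncation and profile are presented at each step, so that all labels are empty after $n$ steps. Starting from $\{\bar\emptyset\}$, and so taking the least fixed point above it, expresses finiteness. The tuple $\bar\emptyset$ is good and $\bar\emptyset{\downarrow}i=\bar\emptyset\xrightarrow{\kappa}\bar\emptyset$, so $F_0\subseteq F_1$. As $\Phi$ is monotone, $F_0\subseteq F_1\subseteq\cdots$, all members are good, and the chain is constant from the first $n_0$ with $F_{n_0}=F_{n_0+1}$ on. There are $2^{m(r+2)}$ tuples and $|F_{n_0}|\ge n_0+1$, so $F=F_{n_0}$ with $n_0<2^{m(r+2)}$.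

\begin{proposition}\label{prop:decide}
The frame extends to a certificate if and only if for every $a\in A$ some tuple in $F$ is initial for $a$. In that case it extends to a certificate all of whose words have length less than $n_0$.
\end{proposition}

\begin{proof}
$(\Rightarrow)$ Let $v$ be the labeling of a certificate and put $\bar v(q)=(v(q^{[-1]}),\dots,v(q^{[r]}))$. By \eqref{eq:trunc}, $\bar v(q){\downarrow}i=\bar v(q^{[i]})$. Each $\bar v(q)$ is good: the first three conditions are (U1), (U2) and (U4) at the word $q^{[i]}$, and if $q^{[i]}\in U(z)$ and $\rho(y,z)=l<\infty$, then (U5) puts $(q^{[i]})^{[l-1]}=q^{[\min(i,l-1)]}$ into $U(y)$. The tuple $\bar v(a)$ is initial for $a$, because $a^{[i]}=a$, by (U1), and because the words in (U3) have positive length. We have $\bar v(q)\xrightarrow{\kappa}\bar v(\kappa q)$ by (U1) and (U3) at the word $\kappa^{[i]}q^{[i]}$.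

Let $\ell$ bound the lengths of the words in $\bigcup_xU(x)$. We show by induction on $n\le\ell+1$ that $\bar v(q)\in F_n$ whenever $|q|\ge\ell+1-n$. For $n=0$ all truncations of $q$ have length greater than $\ell$, so $\bar v(q)=\bar\emptyset$. For $n\ge1$ we have $\bar v(q){\downarrow}i=\bar v(q^{[i]})\xrightarrow{\kappa}\bar v(\kappa q^{[i]})$, and the last tuple lies in $F_{n-1}$ because $|\kappa q^{[i]}|\ge\ell+1-(n-1)$. With $n=\ell+1$ we get $\bar v(a)\in F$.

$(\Leftarrow)$ The successor $t'$ in the definition of $\Phi$ is not unique, and two different words can have the same truncation, so the tuples that we choose may propose different labels for one word. We take the union of all proposals.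

Let $n=n_0$ and choose $t^a\in F_n$ initial for $a$, for each $a\in A$. Let $\mathcal R_0=\{(a,t^a)\mid a\in A\}$. We define finite sets $\mathcal R_s$ for $0\le s\le n$ of pairs $(q,t)$ with $|q|=s$ and $t\in F_{n-s}$. For $s<n$ and each $(q,t)\in\mathcal R_s$, $i\in\{-1,\dots,r\}$, $\kappa\in K$ choose $t'\in F_{n-s-1}$ with $t{\downarrow}i\xrightarrow{\kappa}t'$, and put $(\kappa q^{[i]},t')$ into $\mathcal R_{s+1}$. Let $\mathcal R=\bigcup_{s\le n}\mathcal R_s$ and
\[
v(p)=\bigcup\{t_i\mid(q,t)\in\mathcal R,\ -1\le i\le r,\ q^{[i]}=p\},\qquad U(x)=\{p\mid x\in v(p)\}.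
\]
The tuples in $\mathcal R_n$ equal $\bar\emptyset$, so $v(p)\ne\emptyset$ implies $|p|<n$, and the sets $U(x)$ are finite. We verify (U1)--(U5).

\emph{(U1), (U2), (U4).} Every $v(p)$ is a union of components of good tuples. Such a union contains no $x$ with $x\doteq\omega$ and no $y$ with $\rho(y,y)=\infty$, and for $x\doteq y\cap z$ it contains $x$ if and only if one of the components does, that is, if and only if it contains $y$ or $z$. Let $x\doteq b$ with $b\in A$. The only pair that contributes to $v(a)$ is $(a,t^a)$, so $v(a)=t^a_r$ contains $x$ exactly if $a=b$. The labels of longer words are unions of components of tuples $t'$ that are targets of transitions, and these do not contain $x$.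

\emph{(U3).} Let $x\doteq y\to z$. Then $x\notin v(a)$ since $t^a$ is initial. Let $x\in v(\kappa'p)$. Then $x\in t'_i$ for a pair $(\kappa q^{[l]},t')\in\mathcal R$ that was chosen for some $(q,t)\in\mathcal R$, $l$ and $\kappa$, where $\kappa^{[i]}=\kappa'$ and $q^{[\min(i,l)]}=p$. From $t{\downarrow}l\xrightarrow{\kappa}t'$ we get $\kappa'=\kappa^{[i]}\le\hat y$ and $z\in(t{\downarrow}l)_i=t_{\min(i,l)}\subseteq v(p)$. Conversely, let $\kappa'\le\hat y$ and $z\in v(p)$, say $z\in t_i$ with $(q,t)\in\mathcal R_s$ and $q^{[i]}=p$. As $t\ne\bar\emptyset$ we have $s<n$, so there is a pair $(\kappa'p,t')\in\mathcal R_{s+1}$ with $t{\downarrow}i\xrightarrow{\kappa'}t'$. Since $\kappa'^{[r]}=\kappa'\le\hat y$ and $z\in t_i=(t{\downarrow}i)_r$, we get $x\in t'_r\subseteq v(\kappa'p)$.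

\emph{(U5).} Let $\rho(y,z)=l<\infty$ and $z\in v(p)$, say $z\in t_i$ with $(q,t)\in\mathcal R$ and $q^{[i]}=p$. Goodness gives $y\in t_{\min(i,l-1)}\subseteq v(q^{[\min(i,l-1)]})=v(p^{[l-1]})$.
\end{proof}

The converse half of (U3) is the reason why $\Phi$ asks for successors of every $t{\downarrow}i$. The successors of $t=t{\downarrow}r$ label, among the children of $q^{[i]}$, in their $i$-th component only the words $\kappa^{[i]}q^{[i]}$, whereas (U3) also concerns the children $\kappa'q^{[i]}$ with $\kappa'\ne\kappa'^{[i]}$.

\section{Complexity, small solutions, positive existential formulas}\label{sec:proofs}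

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:flat} and Propositions~\ref{prop:sol2cert}, \ref{prop:cert2sol} and~\ref{prop:decide}, $C$ is solvable if and only if there is a frame whose set $F$ contains an initial tuple for every $a\in A$. We bound the time for testing this; we may assume $C\ne\emptyset$, so $m\ge1$, and we have $N\le m$.

We count an atom as one symbol. The subterms along a branch of a syntax tree are distinct, so each type in $C$ has at most $2^m$ nodes, and $C$ has at most $m^2$ constraints. Hence $\Sigma$, which has at most $m+m^2$ equations, is computed in time $2^{O(m)}$. Since $\log_2(N^2+2)\le N+1\le2m$, there are at most $(N^2+1)(N^2+2)^{N^2}=2^{O(m(N^2+1))}$ frames. For each frame, $F$ is computed in at most $2^{m(N^2+2)}$ rounds. A round runs through all $t,i,\kappa,t'$; there are at most $2^{m(N^2+2)}$ choices for each of $t$ and $t'$, and at most $(N^2+2)^{N+1}\le2^{(N+1)^2}\le2^{2(N^2+1)}$ choices for $(i,\kappa)$. Each test of goodness, of initiality or of a transition takes time polynomial in $m$. The total time is $2^{O(m(N^2+1))}$. As $m$ is at most the input size, the problem is in EXPTIME,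 and it is EXPTIME-hard by \cite{DMR}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $C$ be solvable. By Lemma~\ref{lem:flat} and Proposition~\ref{prop:sol2cert} some frame $(r,\rho)$ extends to a certificate, and by Proposition~\ref{prop:decide} to one whose words have length less than $2^{m(r+2)}\le2^{m(N^2+2)}$. Proposition~\ref{prop:cert2sol} turns it into a solution of $\Sigma$ with values in $D_{r+1}\subseteq D_{N^2+1}$ whose hereditary paths obey the same length bound. The solution of $C$ given by Lemma~\ref{lem:flat} takes only these values and $\omega$. The second statement is Proposition~\ref{prop:lower}.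
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
In a formula the type variables are the first-order variables, ranging over $\mathbb T/{=}$, and the formula is satisfiable if some assignment to its free variables makes it true. An assignment is given by a substitution $S$, and the value of a term $\sigma$ is the class of $S(\sigma)$. So a conjunction of equations is satisfiable exactly if the corresponding instance of unification is solvable. This gives hardness.

For the upper bound let $\varphi$ have size $n$. Rename the bound variables so that they are distinct from one another and from the free variables. Then each $\exists$ can be moved to the front across $\wedge$ and $\vee$, because the domain is non-empty, so $\varphi$ is satisfiable if and only if the formula obtained by deleting the quantifiers is. Replace each $\sigma\le\tau$ by $\sigma\cap\tau=\sigma$. A formula built from equations with $\wedge$ and $\vee$ is true under an assignment if and only if, for some choice of one disjunct at each $\vee$, the remaining conjunction of equations is true. There are at most $2^n$ choices, and each yields an instance of unification of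 size $O(n)$, which Theorem~\ref{thm:A} decides in time $2^{O(n^3)}$.
\end{proof}

In particular, solvability of finite systems of inequalities $\sigma\le\tau$ is EXPTIME-complete: such a system is a conjunction as in Theorem~\ref{thm:C}, and an equation is a pair of inequalities.

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Computational and Fine-Structure Aspects of Intersection Types},
\texttt{http://tlt2017.di.unito.it/Slides/Rehof.pdf}.

\bibitem{DMR}
Dudenhefner, Martens, Rehof,
\emph{The Intersection Type Unification Problem},
FSCD 2016.

\end{thebibliography}
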